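# One reflexive disequality counts up to a tower

## A tree with several readers

Take a finite binary tree $x$. Each inner node has a left child, a right child and a *slot*, and the slot holds a term that we call a name. Suppose $b$ readers read $x$. A reader labels each slot by $k$ or by $\nu$, and on every branch from the root to a leaf it uses $k$ exactly once. Suppose also that no slot receives $k$ from two readers.

Then $x$ is large. On a fixed branch, different readers put their $k$ on different slots, so every branch has at least $b$ inner nodes. This uses the first of two counting facts about a finite binary tree in which every inner node has two children: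

- (1) If every branch has at least $N$ inner nodes, the tree has at least $2^N$ leaves.
- (2) If every branch has at most $N$ inner nodes, the tree has at most $2^N-1$ inner nodes.

Both follow by induction on $N$. For $N=0$ they say that there is at least one leaf, and that there is no inner node. For $N\ge1$ in (1), the root is an inner node, and every branch of its two subtrees has at least $N-1$ inner nodes. So there are at least $2\cdot2^{N-1}$ leaves. For $N\ge 1$ in (2), if the root is an inner node, both subtrees have at most $2^{N-1}-1$ inner nodes, and the total is at most $1+2(2^{N-1}-1)=2^N-1$.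

So $b$ readers force $2^b$ leaves. The bound is attained: in the perfect tree with inner nodes on levels $1,\dots,b$, the $e$-th reader uses $k$ exactly on level $e$.

Here is what the object is for. A tree automaton with global constraints can realize it. Equality constraints force the same subtree $x$ to appear at many positions, and the run below each of these positions is one reader. A single constraint "$k$ differs from itself" forbids that two readers mark the same slot. If the leaves of $x$ are again copies of one shared tree, they are $2^b$ readers of that next tree, and so on. We shall use this to show that the emptiness problem of these automata has no elementary upper bound. Counting from below will not be enough for that. A second kind of tree, which certifies upper bounds on the number of readers, carries most of the proof.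

## Automata with global constraints, and their emptiness problem

Let $\Sigma$ be a finite ranked alphabet and $T(\Sigma)$ the set of finite ground terms (trees) over $\Sigma$. For $t\in T(\Sigma)$, $\mathcal{Pos}(t)$ is the set of positions, $\varepsilon$ is the root, and $t|_p$ is the subterm at $p$. We write $f(n)$ for a symbol $f$ of rank $n$. Child $l$ of position $p$ is $pl$.

**Definition 1 (TAGC).** A tree automaton with global constraints is a tuple $A=(\Sigma,Q,F,\Delta,C)$, where $Q$ is a finite set of states, $F\subseteq Q$ is the set of final states, $\Delta$ is a finite set of rules $f(q_1,\dots,q_n)\to q$, and $C$ is a Boolean combination of atoms $q_1\approx q_2$ and $q_1\not\approx q_2$. A run on $t$ is a map $r:\mathcal{Pos}(t)\to Q$ such that for every position $p$ with symbol $f$ of rank $n$ the rule $f(r(p1),\dots,r(pn))\to r(p)$ is in $\Delta$. The run satisfies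

- $q_1\approx q_2$ iff $t|_p=t|_{p'}$ for all $p,p'$ with $r(p)=q_1$, $r(p')=q_2$;
- $q_1\not\approx q_2$ iff $t|_p\ne t|_{p'}$ for all distinct $p,p'$ with $r(p)=q_1$, $r(p')=q_2$.

Boolean connectives have their usual meaning. The tree $t$ is accepted if some run has $r(\varepsilon)\in F$ and satisfies $C$. The emptiness problem asks, given $A$, whether $A$ accepts no tree.

$\mathrm{TAGC}^{\wedge}[\approx,\not\approx]$ is the subclass where $C$ is a conjunction of atoms. A *reflexive* disequality $q\not\approx q$ is allowed; it says that the subtrees at all positions labelled $q$ are pairwise distinct. If every disequality $q_1\not\approx q_2$ has $q_1\ne q_2$, we get $\mathrm{TAGC}^{\wedge}[\approx,\not\approx_{\mathrm{irr}}]$, called TAGED.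

**Example (reflexive disequality).** Take symbols $e(0),h(1),nil(0),cons(2)$, states $\nu,k,s$, final state $s$, the rules
$$e\to\nu,\quad h(\nu)\to\nu,\quad e\to k,\quad h(\nu)\to k,\quad nil\to s,\quad cons(k,s)\to s,$$
and $C=(k\not\approx k)$. Below a $k$ only $\nu$ can occur, so the positions labelled $k$ are exactly the first children of $cons$. The automaton accepts exactly the lists of pairwise distinct terms $h^j(e)$. These terms are the names that we use throughout.

**Definition 2 (DAG automata).** A DAG automaton (DA; Charatonik 1999) runs on the DAG of a tree, in which equal subtrees are one node. Equivalently, it is a TAGC whose constraint is the conjunction of $q_1\not\approx q_2$ over all pairs of distinct states, so that equal subtrees receive equal states. $DA[\approx]$ adds constraints $q_1\approx q_2$: any DAG node labelled $q_1$ and any DAG node labelled $q_2$ are the same node.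

**Example (DA).** With rules $e\to q$, $e\to q'$, $f(q,q')\to fin$ and no constraint, $f(e,e)$ is accepted. As a DA the same rules reject it: the two leaves are one DAG node, which cannot have both states.

Several facts are quoted. Emptiness is NP-complete for DA and for $DA[\approx]$. TAGED and $DA[\approx]$ recognize the same languages, but the translations need not preserve size. Emptiness is NEXPTIME-complete for TAGED. For $\mathrm{TAGC}[\approx,\not\approx]$, which has the same expressive power as $\mathrm{TAGC}^{\wedge}[\approx,\not\approx]$, emptiness is decidable. The survey "Tree Automata and Constraints: a brief survey" asks whether emptiness for $\mathrm{TAGC}^{\wedge}[\approx,\not\approx]$, with reflexive disequalities allowed, can be decided in time bounded by a tower of exponentials of fixed height. We show that it cannot.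

## The readers as an automaton

We first turn the opening object into an automaton $R_b$. Its symbols are $e(0),h(1),o(0),f(3),p(1),top(b+1)$ and its states are $\nu,k,u,\kappa,\ell,c,fin$, with $fin$ final. The rules are the four name rules of the example above and
$$o\to u,\quad f(\nu,u,u)\to u,\quad f(\nu,\kappa,\kappa)\to\kappa,\quad f(k,u,u)\to\kappa,$$
$$p(u)\to\ell,\quad p(\kappa)\to c,\quad top(\ell,c,\dots,c)\to fin\ \ (b\text{ copies of }c).$$
The constraint is $(k\not\approx k)\wedge(\ell\approx c)$.

In an accepting run, $\ell$ labels child 1 of the root and no other position, and the other $b$ children are labelled $c$. So all children of the root carry the same term $p(x)$. The run below $\ell$ shows that $x$ consists of $f$-nodes and leaves $o$. Each of the $b$ copies of $x$ entered in $\kappa$ is one reader: $\kappa$ descends to both sides until it is spent at a node whose name is labelled $k$, and the leaf $o$ cannot take $\kappa$. If two readers labelled the same slot by $k$, then two distinct positions labelled $k$ would carry the same term. So by (1), $x$ has at least $2^b$ leaves.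

By hand: for $b=1$ the smallest choice is $x=f(e,o,o)$. For $b=2$ take
$$x=f\bigl(e,\ f(h(e),o,o),\ f(h(h(e)),o,o)\bigr).$$
Reader 1 puts $k$ on the root name $e$. Reader 2 puts $k$ on both lower names. The three positions labelled $k$ carry $e$, $h(e)$, $h(h(e))$, so $k\not\approx k$ holds. If instead the root name and a lower name were both $e$, this pair of labellings would violate $k\not\approx k$. Note that equal subtrees receive *different* states here: a slot is labelled $k$ by one reader and $\nu$ by the other. A DA would forbid this.

## Towers, counter machines and the two theorems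

For $b\ge2$ put $T_1(b)=b$, $T_{i+1}(b)=2^{T_i(b)}$, and $T_i:=T_i(2)$, $T_0:=1$. Put $\exp_0(x)=x$ and $\exp_{j+1}(x)=2^{\exp_j(x)}$. Thus $T_m(b)=\exp_{m-1}(b)$; for instance $T_2(2)=4$ and $T_3(2)=16$. Moreover $T_n\ge n+1$ for all $n\ge 0$, since $T_{n+1}=2^{T_n}\ge2^{n+1}\ge n+2$.

**Definition 3 (3-counter machine).** A machine $\mathcal M=(S,q_0,q_h,I)$ has instructions $(q,op,q')\in I$ with $q,q'\in S$ and $op\in\{\mathrm{inc}_c,\mathrm{dec}_c,\mathrm{zero}_c:c=1,2,3\}$. Configurations are $(q,x)\in S\times\mathbb N^3$. $\mathrm{inc}_c$ adds 1 to $x_c$; $\mathrm{dec}_c$ requires $x_c\ge1$ and subtracts 1; $\mathrm{zero}_c$ requires $x_c=0$. An $N$-bounded halting computation goes from $(q_0,0,0,0)$ to some $(q_h,x)$ with $x_1+x_2+x_3\le N$ in every configuration.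

**Example.** With instructions $(q_0,\mathrm{inc}_1,q_1)$, $(q_1,\mathrm{inc}_2,q_2)$, $(q_2,\mathrm{dec}_1,q_h)$ the counter sums are $0,1,2,1$. The halting computation is 2-bounded but not 1-bounded.

**Theorem 1.** From $\mathcal M$, $m\ge2$, $b\ge2$ ($m,b$ in unary) one can compute in logarithmic space a $\mathrm{TAGC}^\wedge[\approx,\not\approx]$ $A(\mathcal M,m,b)$ whose only disequality atom is $k\not\approx k$ for one state $k$, such that
$$L(A(\mathcal M,m,b))\ne\emptyset\iff\mathcal M\text{ has a }T_m(b)\text{-bounded halting computation.}$$

**Theorem 2.** For $\mathrm{TAGC}^\wedge[\approx,\not\approx]$, already with one disequality atom $k\not\approx k$: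

1. Every $X\in\mathrm{DSPACE}(T_n)$ reduces in polynomial time to non-emptiness, and also to emptiness. Hence emptiness is not decidable in elementary time or space.
2. Emptiness is TOWER-hard under elementary reductions, in the sense of Schmitz (*Complexity hierarchies beyond Elementary*, ACM TOCT 2016).
3. There is $\varepsilon>0$ such that emptiness is not in $\mathrm{DSPACE}(T_{\lfloor\varepsilon\sqrt{n/\log n}\rfloor})$.
4. For each fixed $m\ge2$, emptiness is $(m-2)$-EXPSPACE-hard (PSPACE-hard for $m=2$) for automata whose equality atoms form a graph on states with at most $m$ non-trivial connected components.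
5. There are non-empty automata $A_m$ with $O(m)$ states such that every tree accepted by $A_m$ has at least $T_m-1$ distinct subterms. So there is no elementary small-model property, even for DAG size.

Consequently there is no elementary-time emptiness-preserving translation into TAGED or $DA[\approx]$: their emptiness problems are elementary, so such a translation would contradict part 1. Adding one reflexive disequality to TAGED moves emptiness from NEXPTIME to non-elementary. Full $\mathrm{TAGC}[\approx,\not\approx]$ contains our class, so its emptiness problem, decidable by the quoted result, is not elementary either. Only lower bounds are proved here; no matching TOWER upper bound is claimed.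

## Counters made of tokens, and why growth alone fails

Suppose that by iterating the readers we have a shared tree with a huge number $N$ of readers, which we now call *tokens*. The natural way to simulate counters is this. Let the shared tree be a comb that lists the operations of a computation. One extra reader carries the control state $L_q$ of $\mathcal M$. Each token carries one of the states $P$ (pool), $A_1,A_2,A_3$, and the value of counter $c$ is the number of tokens in $A_c$. At a comb node for $\mathrm{inc}_c$ a token may pass from $P$ to $A_c$, and if it does, it must label the slot of that node by $k$. At $\mathrm{dec}_c$ it may pass from $A_c$ to $P$ in the same way. At $\mathrm{zero}_c$ no token may be in $A_c$.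

The key $k\not\approx k$ now says that *at most one* token moves at each node. What the simulation needs is *exactly one*, and this is where it stops. Take the machine with instructions $(q_0,\mathrm{inc}_1,q_1)$ and $(q_1,\mathrm{zero}_1,q_h)$. It has no halting computation, since counter 1 is 1 when it is tested. But the comb "$\mathrm{inc}_1$, then $\mathrm{zero}_1$, then end" can be read with the control passing through $L_{q_0},L_{q_1},L_{q_h}$ and every token staying in $P$. No rule and no constraint is violated. A rule sees one token at a time, and nothing forbids that every token stays.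

So we must certify that the tokens that stay are at most $N-1$. The key can do this if staying costs something: each token that stays must spend one slot of a *test tree*, and the test tree must have room for at most $N-1$ tokens. For $N=b$, written in unary, this is immediate. A symbol $g_1$ with $b-1$ slots, where each staying token labels exactly one slot by $k$, has room for $b-1$ tokens. For larger $N$ a symbol of rank $N-1$ is too expensive, and a test tree built from symbols of bounded rank could a priori be too big. The growth argument bounds trees only from below.

## Bounding a test tree from above by the previous level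

Let $N_1=b$ and let $N_{i}$ be the number of tokens of level $i$, where growth gives $N_i\ge2^{N_{i-1}}$. We want a test tree with room for at most $2^{N_{i-1}}-1\le N_i-1$ tokens. Let it be a binary tree of $g_i$-nodes where each tested token descends to one node and labels a slot there by $k$. By (2), it suffices that every branch has at most $N_{i-1}$ nodes.

To enforce this, let the $N_{i-1}$ tokens of level $i-1$ walk through the same tree. A walker marks at most one node on each branch. If every node is marked by at least one walker, then a branch has at most $N_{i-1}$ nodes. "At least one walker marks this node" means that at most $N_{i-1}-1$ walkers do not mark it. This is the statement that we wanted to certify, one level lower. So we hang under each $g_i$-node its own test tree of level $i-1$, and every walker that does not mark the node is tested there. The recursion ends at $g_1$, with $b-1$ slots.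

For $b=2$ and $i=2$: there are two walkers, and $g_1$ has one slot. If a branch of $g_2$-nodes had three nodes, the two walkers would mark at most two of them. At the third node both walkers would be tested at the same $g_1$ and would label its single slot, which is forbidden. So branches have at most two nodes, the tree has at most three, and at most three tokens pass the test.

For this to make sense, the tokens of *all* levels must read the same bottom tree $s_m$. Therefore each token of level $j<m$ will send one representative, with state $C_j$, to a copy of $s_m$. These representatives wait in a state $\gamma_j$ until they enter a tree of $g_{j+1}$-nodes as walkers.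

## The automaton $A(\mathcal M,m,b)$

**Symbols (rank).**

- $e(0)$, $h(1)$; names are the terms $h^j(e)$. Also $top(b+1)$.
- $f_i(3)$ and $p_i(3)$ for $1\le i\le m-1$; $p_m(1)$.
- $G_{op}(3)$ for $op\in\{\mathrm{inc}_c,\mathrm{dec}_c\}$, $z_c(1)$, for $c=1,2,3$; $\diamond(0)$.
- $g_1(b-1)$; $g_i(5)$ for $2\le i\le m$; $\ast(0)$.

**States.** $\nu,k,fin$; $\ell_i$ $(1\le i\le m)$; $J_i$ $(2\le i\le m)$; $c_i$ $(1\le i\le m-1)$; $C_j$ $(1\le j\le m)$; $\lambda_i,\kappa_i,u_i$ $(1\le i\le m-1)$; $L_q$ $(q\in S)$; $P,A_1,A_2,A_3$; $\gamma_j,a_j,d_j$ $(1\le j\le m-1)$; $\tau_i$ $(1\le i\le m)$; $\varphi$. We write $c_m:=C_m$. The only final state is $fin$.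

The states have these roles. At level $i$ there is one shared tree $s_i$. Its single official copy is labelled $\ell_i$, its $N_i$ readers are labelled $c_i$, and idle copies are labelled $J_i$. In test trees, $\tau_i$ is a token under test at level $i$, $a_j$ is a level-$j$ walker that has not yet marked, $d_j$ is one that has marked higher up, $\gamma_j$ waits, and $\varphi$ is idle.

**Rules for names and top.** $e\to\nu$, $h(\nu)\to\nu$, $e\to k$, $h(\nu)\to k$; and $top(\ell_1,c_1,\dots,c_1)\to fin$ with $b$ copies of $c_1$.

**Rules of level $i$, $1\le i\le m-1$.**

- $p_i(\lambda_i,\ell_{i+1},J_m)\to\ell_i$; $\ p_i(\kappa_i,J_{i+1},C_i)\to c_i$; $\ p_i(u_i,J_{i+1},J_m)\to J_i$ (if $i\ge2$).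
- $f_i(\nu,y,y')\to\lambda_i$ for $y,y'\in\{\lambda_i,c_{i+1}\}$.
- $f_i(\nu,\kappa_i,\kappa_i)\to\kappa_i$; and for $y,y'\in\{u_i,J_{i+1}\}$: $f_i(k,y,y')\to\kappa_i$ and $f_i(\nu,y,y')\to u_i$.

**Rules for the root of the bottom tree.** $p_m(L_{q_0})\to\ell_m$; $p_m(P)\to C_m$; $p_m(\gamma_j)\to C_j$ $(j\le m-1)$; $p_m(\varphi)\to J_m$.

**Rules for the comb.** For $op=\mathrm{inc}_c$ put $(src,tgt)=(P,A_c)$; for $op=\mathrm{dec}_c$ put $(src,tgt)=(A_c,P)$.

- $G_{op}(\nu,L_{q'},\varphi)\to L_q$ for $(q,op,q')\in I$.
- $G_{op}(\nu,Y,\tau_m)\to Y$ for $Y\in\{P,A_1,A_2,A_3\}$; $\ G_{op}(k,tgt,\varphi)\to src$.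
- $G_{op}(\nu,\gamma_j,\gamma_j)\to\gamma_j$ $(j\le m-2)$; $\ G_{op}(\nu,\gamma_{m-1},a_{m-1})\to\gamma_{m-1}$; $\ G_{op}(\nu,\varphi,\varphi)\to\varphi$.
- $z_c(L_{q'})\to L_q$ for $(q,\mathrm{zero}_c,q')\in I$; $z_c(Y)\to Y$ for $Y\in\{P,A_1,A_2,A_3\}\setminus\{A_c\}$; $z_c(\gamma_j)\to\gamma_j$ for all $j$; $z_c(\varphi)\to\varphi$.
- $\diamond\to L_{q_h}$, and $\diamond\to Y'$ for $Y'\in\{P,A_1,A_2,A_3,\varphi\}\cup\{\gamma_j:1\le j\le m-1\}$.

**Rules for test trees.**

- $\ast\to\varphi$; $g_1(\nu,\dots,\nu)\to\varphi$; $g_i(\nu,\nu,\varphi,\varphi,\varphi)\to\varphi$ $(i\ge2)$.
- $g_1(w_1,\dots,w_{b-1})\to\tau_1$ whenever exactly one $w_l$ is $k$ and the others are $\nu$.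
- For $i\ge2$: $g_i(k,\nu,\varphi,\varphi,\varphi)\to\tau_i$; $g_i(\nu,\nu,\tau_i,\varphi,\varphi)\to\tau_i$; $g_i(\nu,\nu,\varphi,\tau_i,\varphi)\to\tau_i$.
- For $i\ge2$: $g_i(\nu,\nu,a_{i-1},a_{i-1},\tau_{i-1})\to a_{i-1}$; $\ g_i(\nu,k,d_{i-1},d_{i-1},\varphi)\to a_{i-1}$; $\ g_i(\nu,\nu,d_{i-1},d_{i-1},\tau_{i-1})\to d_{i-1}$; $\ \ast\to a_{i-1}$; $\ast\to d_{i-1}$.
- For $i\ge3$: $g_i(\nu,\nu,\gamma_{i-2},\gamma_{i-2},a_{i-2})\to\gamma_{i-2}$; $\ g_i(\nu,\nu,\gamma_j,\gamma_j,\gamma_j)\to\gamma_j$ $(j\le i-3)$. Also $\ast\to\gamma_j$ for all $j$.

**Constraint.** Let $E_1=\{\ell_1,c_1\}$, $E_i=\{\ell_i,c_i,J_i\}$ for $1<i<m$, and $E_m=\{\ell_m,J_m,C_1,\dots,C_m\}$. These sets are pairwise disjoint. Put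
$$C\;=\;(k\not\approx k)\ \wedge\bigwedge_{i=1}^m\ \bigwedge_{q\in E_i\setminus\{\ell_i\}}\ell_i\approx q.$$

**Size.** There are $O(m+|S|)$ states, $O(m^2+|I|+b)$ rules and $O(m)$ atoms. The $top$ rule and the $b$ rules for $g_1$ have length $O(b)$; all others have bounded length. The rules are listed by simple loops over indices, so $A(\mathcal M,m,b)$ is computable in logarithmic space from $\mathcal M$ and unary $m,b$.

## From an accepting run to a bounded computation

Let $r$ be an accepting run on $t$ that satisfies $C$.

**Step 0 (shared trees and tokens).** This step shows that the equality atoms produce one shared tree $s_i$ per level, and fixes the numbers $N_j$.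

The state $fin$ is on no left-hand side, so it labels only the root, where the $top$ rule is used. The state $\ell_1$ occurs on a left-hand side only in the $top$ rule, once. The state $\ell_{i+1}$ occurs on a left-hand side only in the rule with target $\ell_i$, once, and that is the only rule with target $\ell_i$. None of these states is final, so a position labelled by one of them has a parent. Hence each $\ell_i$ labels exactly one position $o_i$: $o_1$ is child 1 of the root, and $o_{i+1}$ is child 2 of $o_i$.

By the atoms $\ell_i\approx q$, *all* positions labelled in $E_i$ carry the term $s_i:=t|_{o_i}$. For $i<m$ the children of $o_i$ are labelled $\lambda_i,\ell_{i+1},J_m$, and $J_m\in E_m$, so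
$$s_i=p_i(x_i,s_{i+1},s_m)\quad\text{for some }x_i.$$
The only rule with target $\ell_m$ is for $p_m$, so $s_m$ has root $p_m$.

For $1\le j\le m$ let $N_j$ be the number of positions labelled $c_j$ (with $c_m=C_m$). The state $c_1$ is on a left-hand side only in the $top$ rule and is not final, so $N_1=b$. For $j<m$, $C_j$ is on a left-hand side only in the rule with target $c_j$, once; that rule is the only one with target $c_j$, and $C_j$ is not final. So exactly $N_j$ positions are labelled $C_j$.

Let $\Pi$ be the set of positions labelled in $E_m$; we call them *tokens*. Let $\Pi_j=\{p\in\Pi:r(p)=C_j\}$, so $|\Pi_j|=N_j$ for $1\le j\le m$. For a token $p$ and a position $\pi$ of $s_m$, the *state of $p$ at $\pi$* is $r(p\pi)$.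

**Step 1 (no two readers share a slot).** This step translates the key into the form in which it is always used: if $p\ne p'$ are both labelled in $E_i$ and $\pi$ is a position of $s_i$, then
$$r(p\pi)\text{ and }r(p'\pi)\text{ are not both }k.\tag{3}$$
Indeed $p\pi\ne p'\pi$, since $p\ne p'$ and the suffix is the same, and $t|_{p\pi}=s_i|_\pi=t|_{p'\pi}$. So (3) follows from $k\not\approx k$.

**Step 2 (growth).** This step is the reader argument at each level. It shows
$$N_{i+1}\ge2^{N_i}\qquad(1\le i\le m-1).\tag{4}$$

The state $c_{i+1}$ is on left-hand sides only in rules with target $\lambda_i$, and $\lambda_i$ only in rules with target $\lambda_i$ or $\ell_i$. Neither $c_{i+1}$ nor $\lambda_i$ is final. So from any position labelled $c_{i+1}$ we go up through positions labelled $\lambda_i$ until we reach $o_i$. It therefore lies in the official copy of $x_i$ below $o_i$, and is reached from the root of that copy through positions labelled $\lambda_i$. The state $\lambda_i$ is the target only of $f_i$-rules, whose children 2 and 3 are in $\lambda_i$ or $c_{i+1}$. Hence $x_i$ is a binary tree of $f_i$-nodes (via children 2 and 3), rooted at an $f_i$-node, whose leaves are copies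 of $s_{i+1}$ labelled $c_{i+1}$. The number of these leaves is $N_{i+1}$.

Let $p$ be labelled $c_i$. Then $t|_p=s_i$, and the copy of $x_i$ below $p$ is entered in $\kappa_i$. An $f_i$-node labelled $\kappa_i$ either has its name child labelled $k$ or has both other children labelled $\kappa_i$. The leaves of $x_i$ have root symbol $p_{i+1}$, and no rule for $p_{i+1}$ has target $\kappa_i$. So on every branch of $x_i$ there is an $f_i$-node whose name child is labelled $k$ in the copy at $p$. By (3), different $p$ use different nodes. Hence every branch contains at least $N_i$ $f_i$-nodes, and (1) gives at least $2^{N_i}$ leaves. This proves (4). In particular all $N_j\ge2$.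

**Step 3 (capacity).** This step shows that a test tree of level $i$ cannot admit $N_i$ tokens, and that a single tested token already forces exact counts at lower levels.

**Lemma 3 (Capacity).** Let $1\le i\le m$ and let $\pi$ be a position of $s_m$ such that

- (H) every $p\in\Pi_j$ has state $\gamma_j$ at $\pi$, for $1\le j\le i-2$; and, if $i\ge2$, every $p\in\Pi_{i-1}$ has state $a_{i-1}$ at $\pi$.

Let $n$ be the number of tokens $p\in\Pi$ with state $\tau_i$ at $\pi$. Then $n\le b-1$ if $i=1$, and $n\le2^{N_{i-1}}-1$ if $i\ge2$. In both cases $n\le N_i-1$. Moreover, if $n\ge1$, then $N_{j+1}\le2^{N_j}$ for all $1\le j\le i-2$.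

*Proof.* Induction on $i$. The inequality $n\le N_i-1$ follows from the preceding ones by $N_1=b$ and (4).

*The case $i=1$.* The state $\tau_1$ is the target only of rules for $g_1$. So if $n\ge1$, the symbol at $\pi$ is $g_1$, and each token in $\tau_1$ labels exactly one of the $b-1$ name children by $k$. By (3) different tokens use different children, so $n\le b-1$. The "moreover" part is vacuous.

*The tree $Y$ for $i\ge2$.* The states $a_{i-1},d_{i-1}$ are targets only of rules for $g_i$ and $\ast$. The set $\Pi_{i-1}$ is not empty and its tokens are in $a_{i-1}$ at $\pi$, so the symbol at $\pi$ is $g_i$ or $\ast$. Let $Y$ be the set of positions of $g_i$-nodes reachable from $\pi$ through $g_i$-nodes by children 3 and 4, including $\pi$ itself if it is a $g_i$-node.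

We claim that at each $\rho\in Y$ and at each child 3 or 4 of such a $\rho$, every $p\in\Pi_{i-1}$ is in $a_{i-1}$ or $d_{i-1}$, and every $p\in\Pi_j$ with $j\le i-2$ is in $\gamma_j$. At $\pi$ this is (H). If it holds at $\rho\in Y$, then it holds at its children 3 and 4: every $g_i$-rule with target $a_{i-1}$ or $d_{i-1}$ has $a_{i-1},a_{i-1}$ or $d_{i-1},d_{i-1}$ there, and every $g_i$-rule with target $\gamma_j$, $j\le i-2$, has $\gamma_j,\gamma_j$ there. So a child 3 or 4 that is not in $Y$ is not a $g_i$-node but carries walkers in $a_{i-1}$ or $d_{i-1}$; hence it is $\ast$. Thus $Y$ is a finite binary tree of inner nodes with leaves $\ast$.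

*Every node of $Y$ is marked.* Let $\rho\in Y$. Say that $p\in\Pi_{i-1}$ *marks* $\rho$ if $r(p\rho2)=k$. The rules for $g_i$ give two facts. First, every $p\in\Pi_{i-1}$ that does not mark $\rho$ is in $\tau_{i-1}$ at $\rho5$. Second, (H) holds for $i-1$ at $\rho5$: if $i\ge3$, the tokens of $\Pi_{i-2}$ are in $\gamma_{i-2}$ at $\rho$ and so in $a_{i-2}$ at $\rho5$, and the tokens of $\Pi_j$, $j\le i-3$, are in $\gamma_j$ at $\rho$ and at $\rho5$. By induction at most $N_{i-1}-1$ tokens are in $\tau_{i-1}$ at $\rho5$. Since $|\Pi_{i-1}|=N_{i-1}$, at least one $p\in\Pi_{i-1}$ marks $\rho$.

*$Y$ is small.* A token of $\Pi_{i-1}$ marks only in state $a_{i-1}$. It is then in $d_{i-1}$ at children 3 and 4, stays in $d_{i-1}$ on all nodes of $Y$ further down, and never marks there. So it marks at most one node on each branch. As every node is marked, every branch of $Y$ has at most $N_{i-1}$ nodes. By (2), $|Y|\le2^{N_{i-1}}-1$.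

*The count.* The state $\tau_i$ is the target only of rules for $g_i$. So each token in $\tau_i$ at $\pi$ follows a unique path of $\tau_i$-labels inside $Y$, which ends at some $\rho\in Y$ whose first child the token labels $k$. By (3) different tokens end at different $\rho$. So $n\le|Y|\le2^{N_{i-1}}-1$.

*The "moreover" part for $i\ge2$.* Let $n\ge1$. Then the symbol at $\pi$ is $g_i$, so $\pi\in Y$. By (3), at most one token marks $\pi$, so at least $N_{i-1}-1\ge1$ tokens are in $\tau_{i-1}$ at $\pi5$. If $i=2$ there is nothing to prove. If $i\ge3$, the bound for $i-1$ gives $N_{i-1}-1\le2^{N_{i-2}}-1$, which is the claim for $j=i-2$, and the "moreover" part for $i-1$ gives $N_{j+1}\le2^{N_j}$ for $j\le i-3$. $\square$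

**Step 4 (simulation).** This step reads a computation of $\mathcal M$ off the comb, with exactly one token moving at each increment or decrement.

Write $s_m=p_m(y_0)$, and let $y_0,y_1,\dots$ be the nodes of the comb, where $y_{d+1}$ is child 2 of $y_d$ if $y_d$ has symbol $G_{op}$, and child 1 if it has symbol $z_c$. We claim that at each $y_d$ the token $o_m$ is in some $L_q$, the tokens of $\Pi_m$ are in states $P,A_1,A_2,A_3$, and the tokens of $\Pi_j$ are in $\gamma_j$ for $j<m$. At $y_0$ this holds by the rules for $p_m$: $o_m$ is in $L_{q_0}$, $\Pi_m$ is in $P$, and $\Pi_j$ is in $\gamma_j$. Since $o_m$ is in some $L_q$ at $y_d$, the symbol there is $G_{op}$, $z_c$ or $\diamond$. Let $x^d_c$ be the number of $p\in\Pi_m$ in state $A_c$ at $y_d$. Then $x^0=0$ and $x^d_1+x^d_2+x^d_3\le N_m$ always.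

*Symbol $G_{op}$.* At the third child, (H) holds for $i=m$: $\Pi_j$ is in $\gamma_j$ for $j\le m-2$, and $\Pi_{m-1}$ is in $a_{m-1}$. All tokens of $\Pi_m$ that do not label the name child $k$ are in $\tau_m$ at the third child. By Lemma 3 they are at most $N_m-1$. So at least one token of $\Pi_m$ uses $G_{op}(k,tgt,\varphi)\to src$, and by (3) exactly one does. All others keep their state. Reading downwards, exactly one token passes from $src$ to $tgt$, so $x^{d+1}$ results from $x^d$ by exactly one $op$. The states $L_q$ and $L_{q'}$ of $o_m$ at $y_d$ and $y_{d+1}$ satisfy $(q,op,q')\in I$. The claim holds at $y_{d+1}$.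

*Symbol $z_c$.* There is no $z_c$-rule for $A_c$, so $x^d_c=0$; all tokens of $\Pi_m$ keep their states, so $x^{d+1}=x^d$; and $o_m$ follows an instruction $(q,\mathrm{zero}_c,q')$. The claim holds at $y_{d+1}$.

*Symbol $\diamond$.* Then $o_m$ is in $L_{q_h}$. As $t$ is finite, this case is reached.

So $\mathcal M$ has an $N_m$-bounded halting computation.

**Step 5 (exact counts).** This step replaces $N_m$, known so far only from below, by $T_m(b)$. If the computation contains no inc or dec, all counters stay 0, and it is $T_m(b)$-bounded. Otherwise some third child of a $G_{op}$ has at least $N_m-1\ge1$ tokens in $\tau_m$. Lemma 3 with $i=m$ gives $N_m-1\le2^{N_{m-1}}-1$ and $N_{j+1}\le2^{N_j}$ for $j\le m-2$. With (4) we get $N_{j+1}=2^{N_j}$ for all $j\le m-1$. Since $N_1=b$, it follows that $N_j=T_j(b)$ for all $j\le m$. So the computation is $T_m(b)$-bounded. This proves the direction "$\Rightarrow$" of Theorem 1.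

## From a bounded computation to an accepted tree

Let $\mathcal M$ have a $T_m(b)$-bounded halting computation with operations $op_1,\dots,op_D$, and put $N_j:=T_j(b)$.

**Step 6 (the tree).** This step builds perfect trees of exactly the sizes that the previous section forces. Every name placed in the terms below is called a *slot*, and each slot gets a term $h^j(e)$ that is used in no other slot.

- $Z_1=g_1(\text{names})$. For $i\ge2$, $Z_i$ is the perfect binary tree (children 3 and 4) with levels $1,\dots,N_{i-1}$ of $g_i$-nodes and leaves $\ast$. Each $g_i$-node has two names as children 1 and 2 and its own newly named copy of $Z_{i-1}$ as child 5. So $Z_i$ has $2^{N_{i-1}}-1=N_i-1$ nodes $g_i$ for $i\ge2$, and $Z_1$ has $b-1=N_1-1$ slots.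
- $y_D=\diamond$. If $op_d$ is an inc or dec, $y_{d-1}=G_{op_d}(\text{name},y_d,\text{new copy of }Z_m)$; if $op_d=\mathrm{zero}_c$, $y_{d-1}=z_c(y_d)$. Put $s_m=p_m(y_0)$.
- For $i=m-1,\dots,1$: $x_i$ is the perfect binary tree with levels $1,\dots,N_i$ of $f_i$-nodes, each with its own name, and leaves $s_{i+1}$; and $s_i=p_i(x_i,s_{i+1},s_m)$.
- $t=top(s_1,\dots,s_1)$.

A slot may have many *occurrences* in $t$, because $s_i$ has many occurrences. We now define a run. Names are labelled $\nu$ throughout, except that the root of a name is labelled $k$ where we say so; the name rules allow this.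

**Step 7 (the run above $s_m$).** This step labels all copies of $s_i$, $i<m$, and provides exactly $N_j$ tokens of each level. The root gets $fin$, and its children get $\ell_1,c_1,\dots,c_1$.

- An occurrence of $s_i$ labelled $\ell_i$ has $x_i$ labelled by $\lambda_i$, the leaves of $x_i$ by $c_{i+1}$, and its other children by $\ell_{i+1},J_m$.
- An occurrence labelled $J_i$ has $x_i$ labelled by $u_i$, the leaves of $x_i$ and the second child by $J_{i+1}$, and the third child by $J_m$.
- There is exactly one occurrence labelled $\ell_i$, and occurrences labelled $c_{i+1}$ arise only below it. So $2^{N_i}=N_{i+1}$ occurrences are labelled $c_{i+1}$, and $b=N_1$ are labelled $c_1$. Enumerate those labelled $c_i$ ($i<m$) as $1,\dots,N_i$. The $e$-th labels the $f_i$-nodes of levels $<e$ by $\kappa_i$ with name $\nu$, those of level $e$ by $\kappa_i$ with name $k$, the $f_i$-nodes below by $u_i$ with name $\nu$, and the leaves of $x_i$ by $J_{i+1}$. Its second and third children get $J_{i+1}$ and $C_i$.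

All these labels follow rules of level $i$. A slot of $x_i$ on level $e$ is labelled $k$ in the $e$-th occurrence labelled $c_i$ and in no other occurrence of $s_i$. So each slot of $x_i$ is labelled $k$ in exactly one of its occurrences in $t$.

The occurrences of $s_m$ are labelled as follows: one $\ell_m$ (call it $o_m$), $N_j$ times $C_j$ (the sets $\Pi_j$, $1\le j\le m$), and $J_m$ at all others. We call them tokens.

**Step 8 (runs on test trees).** This step shows that a test tree of level $i$ does admit $N_i-1$ tokens.

**Lemma 4.** Consider a copy of $Z_i$. Suppose that the tokens of $\Pi_j$ have root state $\gamma_j$ $(j\le i-2)$, those of $\Pi_{i-1}$ have root state $a_{i-1}$ (if $i\ge2$), a set $\Theta$ of at most $N_i-1$ further tokens has root state $\tau_i$, and all other tokens have root state $\varphi$. Then all tokens have runs on this copy with these root states such that each slot is labelled $k$ by at most one token.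

*Proof.* Induction on $i$. For $i=1$, assign different slots to the tokens of $\Theta$, which is possible since there are $N_1-1$ slots. Each token of $\Theta$ labels its slot $k$ and the other slots $\nu$; all other tokens label every slot $\nu$.

Let $i\ge2$. Assign different $g_i$-nodes to the tokens of $\Theta$; there are $N_i-1$ nodes. Such a token goes by $\tau_i$ to its node, labels the first name there $k$, and is in $\varphi$ on all other $g_i$-nodes, on the leaves $\ast$ and at all children 5. Enumerate $\Pi_{i-1}$ as $1,\dots,N_{i-1}$. The $e$-th token is in $a_{i-1}$ on levels $\le e$ and in $d_{i-1}$ below, including the leaves $\ast$, which lie below level $N_{i-1}\ge e$. It labels the second name $k$ exactly on level $e$. At child 5 it is in $\varphi$ on level $e$ and in $\tau_{i-1}$ on all other levels. The tokens of $\Pi_j$, $j\le i-2$, are in $\gamma_j$ at all $g_i$-nodes and leaves $\ast$; at child 5, $\Pi_{i-2}$ is in $a_{i-2}$ (if $i\ge3$) and $\Pi_j$ with $j\le i-3$ is in $\gamma_j$. All remaining tokens are in $\varphi$ everywhere. Each of these labels follows a rule for $g_i$ or $\ast$.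

A first name is labelled $k$ by at most one token of $\Theta$ and by no other token. A second name on level $e$ is labelled $k$ only by the $e$-th token of $\Pi_{i-1}$. At child 5 of a level-$e$ node, $\Pi_{i-2}$ is in $a_{i-2}$ (if $i\ge3$), $\Pi_j$ is in $\gamma_j$ for $j\le i-3$, exactly $N_{i-1}-1$ tokens, all from $\Pi_{i-1}$, are in $\tau_{i-1}$, and all others are in $\varphi$. So the induction hypothesis applies to that copy of $Z_{i-1}$. $\square$

**Step 9 (the run on $s_m$).** This step lets the tokens carry out the computation. Tokens labelled $J_m$ use $\varphi$ everywhere. The token $o_m$ uses the states $L_q$ along the comb, following the computation, and $\varphi$ on the copies of $Z_m$. For $j<m$, $\Pi_j$ uses $\gamma_j$ on the comb; on the copies of $Z_m$ its root state is $\gamma_j$ if $j\le m-2$, and $a_{m-1}$ if $j=m-1$. The $N_m$ tokens of $\Pi_m$ start in $P$, and we keep exactly $x_c$ of them in $A_c$, where $x$ is the current configuration.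

At an $\mathrm{inc}_c$ the counter sum after the operation is at most $N_m$, so before it some token is in $P$. At a $\mathrm{dec}_c$ some token is in $A_c$. Choose one such token. It labels the name of the comb node $k$, moves from $src$ to $tgt$, and is in $\varphi$ on the copy of $Z_m$. The other $N_m-1$ tokens of $\Pi_m$ keep their state and have root state $\tau_m$ on that copy. Lemma 4 with $i=m$ and these tokens as $\Theta$ gives the runs on that copy. At $z_c$ no token is in $A_c$, so all tokens have a rule. At $\diamond$ the token $o_m$ is in $L_{q_h}$ and all other tokens have a rule.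

**Step 10 (the constraint).** This step checks $C$. States of $E_i$ label only occurrences of $s_i$, so all equality atoms hold. Every position labelled $k$ is an occurrence of a slot; proper subterms of names are labelled $\nu$. Each slot is labelled $k$ in at most one of its occurrences in $t$: for slots of $x_i$ by Step 7, for slots in copies of $Z_m$ by Lemma 4, and for comb slots because one token moves. Different slots carry different names. So $k\not\approx k$ holds and $t$ is accepted. With the size estimate above, Theorem 1 is proved. $\blacksquare$

**Example ($m=b=2$, one increment).** Let $\mathcal M$ have the single instruction $(q_0,\mathrm{inc}_1,q_h)$ with $q_0\neq q_h$. Here $N_1=2$ and $N_2=4$. The tree is $t=top(s_1,s_1,s_1)$ with $s_1=p_1(x_1,s_2,s_2)$ and $s_2=p_2(G_{\mathrm{inc}_1}(\text{name},\diamond,Z_2))$. The tree $x_1$ has three $f_1$-nodes and four leaves $s_2$, so $s_2$ occurs $3\cdot6=18$ times. One occurrence is $\ell_2$, four are $C_2$, two are $C_1$, and the remaining eleven are $J_2$. $Z_2$ has three $g_2$-nodes, and each $Z_1=g_1(\text{name})$ has one slot. One token of $\Pi_2$ moves to $A_1$. The other three are tested and take the three nodes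 of $Z_2$. The first walker of $\Pi_1$ marks the root of $Z_2$ and is tested below both level-2 nodes. The second marks both level-2 nodes and is tested below the root. There are $3+1+6+3=13$ slots, and each is labelled $k$ exactly once.

## Turing machines as counter machines

To apply Theorem 1 we need the standard passage from space-bounded Turing machines to counter machines (Minsky 1967).

**Lemma 5.** Let $M$ be a deterministic one-tape Turing machine that halts on all inputs, decides $X$, and uses at most $s(n)\ge\max(n,1)$ cells, including the input cells. There is a constant $\beta$, depending only on $M$, and from $w$ one computes in logarithmic space a 3-counter machine $\mathcal M_w$ with $O(|w|+1)$ states and instructions such that: if $w\in X$, then $\mathcal M_w$ has a $\beta^{s(|w|)}$-bounded halting computation; if $w\notin X$, it has no halting computation.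

*Proof.* Code the tape letters, including the blank, by digits $1,\dots,\gamma-1$, with $\gamma\ge2$. Keep the state of $M$ and the scanned letter in the finite control. Keep the visited (or input) cells left and right of the head as base-$\gamma$ numbers in counters 1 and 2, one digit per cell, with the digit nearest the head least significant. Counter 3 is zero between the following routines.

*Push $a$* on counter $c\in\{1,2\}$ replaces the value $v$ by $\gamma v+a$. Repeatedly execute one $\mathrm{dec}_c$ and $\gamma$ times $\mathrm{inc}_3$, until $\mathrm{zero}_c$; then $a$ times $\mathrm{inc}_3$; then transfer counter 3 back to $c$ by $\mathrm{dec}_3,\mathrm{inc}_c$ until $\mathrm{zero}_3$.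

*Pop* from $c$ replaces $v$ by $\lfloor v/\gamma\rfloor$ and returns $v\bmod\gamma$. Repeatedly execute $\gamma$ times $\mathrm{dec}_c$ and one $\mathrm{inc}_3$, until $\mathrm{zero}_c$ succeeds. The number of $\mathrm{dec}_c$ in the last incomplete round, kept in the control, is the popped digit. Then transfer counter 3 back. All letter digits are nonzero, so the popped digit is 0 only if the counter was 0; this means a new blank cell.

A move of the head is one push of the written letter on one side and one pop from the other. At each point of choice between $\mathrm{dec}$ and $\mathrm{zero}$ on a counter, exactly one of the two is executable. So $\mathcal M_w$ is deterministic. The input is loaded by pushing $w_{|w|},\dots,w_1$ on counter 2 and popping once. The state $q_h$ is entered iff $M$ accepts; if $M$ rejects, $\mathcal M_w$ stops in another state. As $M$ always halts, there is no halting computation when $w\notin X$. Loading takes $O(|w|+1)$ states and the rest is fixed by $M$, so the size and the logarithmic space bound hold.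

It remains to bound the counters. Before and after each push or pop the two stacks contain together at most $s=s(|w|)$ digits, since the digits belong to visited or input cells. A number with at most $s$ digits is less than $\gamma^s$. During a push counter 3 is at most the value after the push, and during a pop it is at most the value before the pop; counter $c$ never exceeds the larger of its values before and after. So every counter is always less than $\gamma^s$. The sum is at most $3\gamma^s\le\gamma^{s+2}\le(\gamma^3)^s$, because $3\le\gamma^2$ and $s\ge1$. Put $\beta=\gamma^3$. $\square$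

## Proof of Theorem 2

We also use the space hierarchy theorem: for space-constructible $T$ there is $X\in\mathrm{DSPACE}(T)$ that lies in no $\mathrm{DSPACE}(g)$ with $g=o(T)$.

**Part 1.** The aim is to reduce every $X\in\mathrm{DSPACE}(T_n)$ with towers of height $n+2$. Since $T_n$ is space-constructible, $X$ is decided by a one-tape machine that always halts and uses at most $s(n)=cT_n$ cells, for an integer $c\ge1$; note $s(n)\ge\max(n,1)$ because $T_n\ge n+1$. For all sufficiently large $n$ we have $cT_n\log_2\beta\le2^{T_n}$, and so
$$\beta^{cT_n}\le2^{2^{T_n}}=T_{n+2}.\tag{5}$$
The finitely many smaller inputs are handled by a table. For the others, map $w$ to $A(\mathcal M_w,|w|+2,2)$. If $w\in X$, then $\mathcal M_w$ has a $\beta^{s(n)}$-bounded halting computation, which is $T_{n+2}$-bounded by (5), and the automaton is non-empty by Theorem 1. If $w\notin X$, there is no halting computation at all, and the automaton is empty. The reduction is polynomial, as $m=|w|+2$ in unary has linear size. Since $\mathrm{DSPACE}(T_n)$ is closed under complement, applying this to the complement of $X$ reduces $X$ to emptiness.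

Suppose emptiness were decidable in elementary time or space, so in space $\exp_k(N^{c_1})$ for fixed $k,c_1$. Then every $X\in\mathrm{DSPACE}(T_n)$ would be in $\mathrm{DSPACE}(\exp_k(n^{c_2}))$ for some $c_2$. For large $n$ we have $n^{c_2}\le2^{n-k-1}\le T_{n-k-1}$, so $\exp_k(n^{c_2})\le\exp_k(T_{n-k-1})=T_{n-1}$, and $T_{n-1}=o(2^{T_{n-1}})=o(T_n)$. This contradicts the space hierarchy theorem.

**Part 2.** The aim is the same reduction with an elementary height. TOWER is the class of problems decidable in time $F(p(n))$ with $p$ elementary and $F$ a tower function; we take $F(n)=T_n$. Every elementary function is eventually bounded by some $\exp_j(n)$. So $X$ in TOWER is decided in time, hence in space, $O(T_{\exp_j(n)})$ for some $j$. Put $p(n)=\exp_j(n)\ge n$. As for (5), $\beta^{cT_{p(n)}}\le T_{p(n)+2}$ for large $n$. Map $w$ to $A(\mathcal M_w,p(|w|)+2,2)$ for large $|w|$, and use a table for the rest. This is computable in elementary time, and as in Part 1 it reduces $X$ to non-emptiness. TOWER is closed under complement, so every $X$ in TOWER also reduces to emptiness.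

**Part 3.** The aim is to track the instance size. Fix $X\in\mathrm{DSPACE}(T_n)$ that is in no $\mathrm{DSPACE}(g)$ with $g=o(T_n)$, and fix a decider of the complement of $X$ as in Part 1. In the resulting reduction of $X$ to emptiness, the instance has at least $n$ and at most $O(n)$ states, and $O(n^2)$ rules and atoms of $O(\log n)$ bits each. So for large $n$ its size $N$ satisfies $n\le N\le c_0n^2\log n$ for some $c_0\ge1$. Since $\log N\ge\log n$, this gives $N/\log N\le c_0n^2$. Put $\varepsilon=1/(2\sqrt{c_0})$. Then $\varepsilon\sqrt{N/\log N}\le n/2\le n-1$ for large $n$. So if emptiness were in $\mathrm{DSPACE}(T_{\lfloor\varepsilon\sqrt{n/\log n}\rfloor})$, we could compute the instance, which needs space at most $O(n^3)$, and run the emptiness test in space $O(T_{n-1})$. Then $X$ would be in $\mathrm{DSPACE}(T_{n-1}+n^3)$. But $T_{n-1}+n^3=o(T_n)$, a contradiction.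

**Part 4.** The aim is to keep $m$ fixed and put the input length into $b$. Fix $m\ge2$ and $X$ decided in $s(n)\le\exp_{m-2}(p(n))$ cells, with $p$ a polynomial, $p\ge2$, and $s(n)\ge\max(n,1)$. Let $c\ge\log_2\beta$ be a positive integer and $b=c\,p(n)$. We need
$$\exp_j(cx)\ge c\exp_j(x)\qquad(x\ge1).\tag{6}$$
For $j=0$ this is an equality. Inductively
$$\exp_{j+1}(cx)=2^{\exp_j(cx)}\ge2^{c\exp_j(x)}=\bigl(2^{\exp_j(x)}\bigr)^c\ge c\,2^{\exp_j(x)},$$
because $y^c\ge cy$ for $y\ge2$ (as $y^{c-1}\ge2^{c-1}\ge c$). By (6),
$$\beta^{s(n)}\le2^{c\exp_{m-2}(p(n))}\le2^{\exp_{m-2}(b)}=\exp_{m-1}(b)=T_m(b).$$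
So $w\mapsto A(\mathcal M_w,m,b)$ is a polynomial reduction of $X$ to non-emptiness, by the argument of Part 1. The class $(m-2)$-EXPSPACE is closed under complement, so hardness holds for emptiness. The equality atoms form the $m$ stars with centers $\ell_1,\dots,\ell_m$ on the disjoint sets $E_1,\dots,E_m$, which are $m$ connected components.

**Part 5.** The aim is to find many distinct subterms in every accepted tree. Let $\mathcal M_1$ have state set $\{q_0,q_h\}$ with $q_0\ne q_h$ and the single instruction $(q_0,\mathrm{inc}_1,q_h)$, and for $m\ge2$ let $A_m=A(\mathcal M_1,m,2)$. It has $O(m)$ states. The machine has a 1-bounded halting computation, so $A_m$ is non-empty by Theorem 1.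

Consider any accepting run. At $y_0$ the token $o_m$ is in $L_{q_0}$, and the only rule with target $L_{q_0}$ is the one for $G_{\mathrm{inc}_1}$. So the comb contains a $G_{\mathrm{inc}_1}$-node. By Steps 4 and 5, $N_m=T_m$, and at least $T_m-1$ tokens are in $\tau_m$ at the third child of that node. By the proof of Lemma 3, each such token $p$ labels by $k$ a position $p\rho1$, where the nodes $\rho\in Y$ for different tokens are different. These positions of $t$ are distinct: different tokens $p,p'$ carry the same finite term $s_m$, which is not a proper subterm of itself, so neither position is above the other, and a position below $p$ is never below $p'$. By $k\not\approx k$ the subterms at these $T_m-1$ positions are pairwise distinct. So $t$ has at least $T_m-1$ distinct subterms. $\blacksquare$
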